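\title{A sharp sparsity condition for generic independence of bar-and-joint frameworks}

\begin{abstract}
Let $d\ge 2$. We prove that a graph with no subgraph $K_{d+2}$, in which every set $X$ of at least two vertices induces at most $\frac12\bigl((d+2)|X|-5\bigr)$ edges, is independent as a generic bar-and-joint framework in $\mathbb{R}^d$. This confirms the conjecture that the count $(\frac d2+1)|X|-(d+1)$, shown to be sufficient for even $d$ by Jackson and Jord\'an, is sufficient for every $d\ge 2$. The constant $5$ is best possible, and if $K_{d+2}$ is not excluded the best constant is $d+3$. The proof is an induction that removes a vertex of degree $d+1$ and inserts an edge between two of its neighbors. For even $d$ a parity argument organizes the obstructions to this step; for odd $d$ parity is lost, and most of the work goes into replacing it.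
\end{abstract}

\section{Introduction}

All graphs are finite and simple. A \emph{framework} $G(p)$ in $\mathbb{R}^d$ is a graph $G=(V,E)$ together with a map $p\colon V\to\mathbb{R}^d$. Its \emph{rigidity matrix} $R(G,p)$ is the $|E|\times d|V|$ matrix whose row for the edge $uv$ has $p(u)-p(v)$ in the $d$ columns of $u$, has $p(v)-p(u)$ in the $d$ columns of $v$, and is zero elsewhere. This is half the Jacobian of the map that sends $p$ to the list of squared edge lengths $\|p(u)-p(v)\|^2$. The framework is \emph{independent} if the rows of $R(G,p)$ are linearly independent, that is, if to first order the edge lengths can be changed independently of each other. It is \emph{generic} if the $d|V|$ coordinates of $p$ are algebraically independent over $\mathbb{Q}$. Either all generic frameworks $G(p)$ in $\mathbb{R}^d$ are independent or none is (Section~\ref{sec:ext}); in the first case we say that $G$ is \emph{independent in $\mathbb{R}^d$}, and otherwise \emph{dependent}. This is a property of the graph, and one would like to read it off from edge counts.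

For $X\subseteq V$ let $i(X)$ be the number of edges of the subgraph induced by $X$. Rigid motions do not change edge lengths, and this forces an independent graph to satisfy
\begin{equation}\label{eq:necessary}
i(X)\le d|X|-\binom{d+1}{2}\qquad\text{whenever } |X|\ge d+1
\end{equation}
(Lemma~\ref{lem:rank}). For $d=1$ this says that $G$ is a forest, and forests are independent on the line. For $d=3$ the count \eqref{eq:necessary} is not sufficient (Example~\ref{ex:glued}). So we ask for stronger counts that do suffice.

Independence is easy to control when a vertex of degree at most $d$, or of degree $d+1$, is added to a graph (Lemmas~\ref{lem:zero} and~\ref{lem:one}). An induction built on these two moves needs a vertex of degree at most $d+1$, hence average degree below $d+2$. This leads to the counts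
\begin{equation}\label{eq:family}
2i(X)\le (d+2)|X|-c\qquad\text{for all } X\subseteq V \text{ with } |X|\ge2,
\end{equation}
where $c\ge1$ is a constant; the smaller $c$, the more graphs are allowed. Taking for $X$ the ends of an edge shows that $c\le 2d+2$ unless $G$ has no edges, so $c=2d+2$ is the most restrictive case of interest. Jackson and Jord\'an proved that it suffices when $d$ is even: if $|V|\ge d$ and $i(X)\le(\frac d2+1)|X|-(d+1)$ for all $|X|\ge2$, then $G$ is independent in $\mathbb{R}^d$. It is also known that $i(X)\le\frac12(5|X|-7)$ suffices for $d=3$. The following conjecture is posed in \cite{RSA}.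

\begin{quote}
\emph{For every $d\ge2$, if $|V|\ge d$ and $i(X)\le(\frac d2+1)|X|-(d+1)$ for all $X\subseteq V$ with $|X|\ge 2$, then every generic framework $G(p)$ in $\mathbb{R}^d$ is independent.}
\end{quote}

How small can $c$ be? The complete graph $K_{d+2}$ violates \eqref{eq:necessary} by one edge and satisfies \eqref{eq:family} with $c=d+2$, so one needs $c\ge d+3$. One may guess that $d+3$ is enough, and that $K_{d+2}$ is an isolated obstacle beyond which $c$ can be lowered further. Both guesses are right, and once $K_{d+2}$ is excluded the best constant does not depend on $d$.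

\begin{theorem}\label{thm:main}
Let $d\ge2$ and let $G=(V,E)$ be a graph such that
\begin{enumerate}
\item[(S)] $2i(X)\le(d+2)|X|-5$ for all $X\subseteq V$ with $|X|\ge2$;
\item[(K)] $G$ has no subgraph isomorphic to $K_{d+2}$.
\end{enumerate}
Then every generic framework $G(p)$ in $\mathbb{R}^d$ is independent.
\end{theorem}

\begin{corollary}\label{cor:conj}
If $d\ge2$ and $i(X)\le(\frac d2+1)|X|-(d+1)$ for all $|X|\ge2$, then every generic framework $G(p)$ in $\mathbb{R}^d$ is independent. In particular the conjecture holds.
\end{corollary}

\begin{corollary}\label{cor:sharp}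
If $d\ge2$ and $2i(X)\le(d+2)|X|-(d+3)$ for all $|X|\ge2$, then every generic framework $G(p)$ in $\mathbb{R}^d$ is independent. Here $d+3$ cannot be replaced by $d+2$.
\end{corollary}

\begin{proposition}\label{prop:five}
For every $d\ge2$, the constant $5$ in Theorem~\ref{thm:main} cannot be replaced by $4$. Moreover, a graph satisfying \emph{(S)} is independent in $\mathbb{R}^d$ if and only if it contains no $K_{d+2}$.
\end{proposition}

For $d=3$, Corollary~\ref{cor:sharp} reads $i(X)\le\frac12(5|X|-6)$, which improves the bound $\frac12(5|X|-7)$. For $d=2$, condition (S) says $i(X)\le2|X|-3$ because $i(X)$ is an integer; this excludes $K_4$ and is necessary by \eqref{eq:necessary}, so in the plane (S) alone characterizes independence.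

Section~\ref{sec:red} reduces Theorem~\ref{thm:main} to a combinatorial statement about the neighbors of one vertex. Section~\ref{sec:plane} settles it by hand for $d=2$, Section~\ref{sec:count} extends that argument to even $d$, and Section~\ref{sec:odd} treats odd $d$. The corollaries and Proposition~\ref{prop:five} are proved in Section~\ref{sec:sharp}.

\section{Generic independence and two extension moves}\label{sec:ext}

A nonzero polynomial with integer coefficients does not vanish at a point whose coordinates are algebraically independent over $\mathbb{Q}$. The framework $G(p)$ is independent if and only if some $|E|\times|E|$ minor of $R(G,p)$ is nonzero, and these minors are integer polynomials in the coordinates of $p$. Hence \emph{if $G(p)$ is independent for one $p$, it is independent for every generic $p$}. For the same reason any $d+1$ or fewer points of a generic $p$ are affinely independent. A subgraph of an independent graph is independent, since its rows are, up to zero columns, some of the rows of $R(G,p)$.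

\begin{lemma}\label{lem:rank}
If $|V|\ge d+1$ and $p$ is generic, then $R(G,p)$ has rank at most $d|V|-\binom{d+1}2$. Consequently an independent graph satisfies \eqref{eq:necessary}.
\end{lemma}

\begin{proof}
For a skew-symmetric $d\times d$ matrix $A$ and $b\in\mathbb{R}^d$ put $m(v)=Ap(v)+b$. The row of $uv$ applied to $m$ gives $w\cdot Aw=0$, where $w=p(u)-p(v)$, so $m$ lies in the kernel. The map $(A,b)\mapsto m$ is injective, because an affine map that vanishes at $d+1$ affinely independent points is zero. So the kernel has dimension at least $\binom d2+d=\binom{d+1}2$. For the second statement apply the first to the subgraph induced by $X$.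
\end{proof}

We write $N(v)$ for the set of neighbors of $v$.

\begin{lemma}\label{lem:zero}
If $\deg v\le d$ and $G-v$ is independent in $\mathbb{R}^d$, then so is $G$.
\end{lemma}

\begin{proof}
Let $p$ be generic and consider a linear relation among the rows, with coefficients $\omega_e$. In the columns of $v$ it reads $\sum_{u\in N(v)}\omega_{uv}(p(v)-p(u))=0$. These vectors are linearly independent, since $N(v)\cup\{v\}$ has at most $d+1$ points. So $\omega_{uv}=0$ for all $u\in N(v)$, and what remains is a relation for $G-v$, which is trivial.
\end{proof}

\begin{lemma}\label{lem:one}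
Let $\deg v=d+1$ and let $x,y\in N(v)$ be non-adjacent. If $(G-v)+xy$ is independent in $\mathbb{R}^d$, then so is $G$.
\end{lemma}

\begin{proof}
It suffices to find one independent $G(p)$. Take $p$ generic on $V\setminus\{v\}$ and $p(v)=\frac12(p(x)+p(y))$. The affine span of $p(v)$ and the $d$ points $p(u)$, $u\in N(v)\setminus\{y\}$, contains $p(y)=2p(v)-p(x)$, hence contains the $d+1$ generic points of $N(v)$, and so equals $\mathbb{R}^d$. Thus the $d$ vectors $p(v)-p(u)$, $u\in N(v)\setminus\{y\}$, are linearly independent, and the proof of Lemma~\ref{lem:zero} shows that $G'=(G-vy)+xy$ has independent rows at $p$. Let $w=p(x)-p(y)$. The row of $vx$ has $-w/2$ at $v$ and $w/2$ at $x$; the row of $vy$ has $w/2$ at $v$ and $-w/2$ at $y$; twice their sum has $w$ at $x$ and $-w$ at $y$, which is the row of $xy$. So the $|E|$ rows of $G$ span all $|E|$ independent rows of $G'$ and are therefore independent.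
\end{proof}

\begin{example}\label{ex:glued}
Let $d=3$ and glue two copies of $K_5-xy$ along $x$ and $y$. Each copy is independent (add $x$ and $y$ to a triangle by Lemma~\ref{lem:zero}) and has $9$ edges, the largest rank that Lemma~\ref{lem:rank} allows on five vertices. So the row of $xy$, which is nonzero, is a combination of the rows of either copy, and the difference of the two combinations is a dependence. Yet \eqref{eq:necessary} holds. Let $|X|\ge3$ meet the copies in $n_1\ge n_2$ vertices. If $x,y\in X$, then $|X|=n_1+n_2-2$ and $\binom{n_j}2-1\le3n_j-6$ for $2\le n_j\le5$; add. Otherwise $X$ induces two cliques with at most four vertices each and at most one common vertex; if $n_1\le2$ then $i(X)\le2$, and if $n_1\ge3$ then $\binom{n_1}2\le3n_1-6$ and $\binom{n_2}2\le3(|X|-n_1)$.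
\end{example}

\section{Slack, and the reduction to one vertex}\label{sec:red}

Fix $d\ge2$. The \emph{slack} of a vertex set $X$ is
\[
F(X)=(d+2)|X|-5-2i(X),
\]
so that (S) says $F(X)\ge0$ for $|X|\ge2$. We use three elementary properties. First, adding to $X$ a new vertex with $k$ neighbors in $X$ changes $F$ by $d+2-2k$. Second, let $e(X,Y)$ be the number of edges between $X\setminus Y$ and $Y\setminus X$. These are the only edges counted differently in $i(X\cup Y)+i(X\cap Y)$ and $i(X)+i(Y)$, so
\begin{equation}\label{eq:sub}
F(X\cup Y)+F(X\cap Y)=F(X)+F(Y)-2e(X,Y).
\end{equation}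
Third, a clique on $n$ vertices has slack $\kappa(n)=(d+2)n-5-n(n-1)$, and each missing edge adds $2$. We have $\kappa(0)=-5$, $\kappa(1)=\kappa(d+2)=d-3$, and $\kappa(n)=(2d-3)+(n-2)(d+1-n)$. Hence $\kappa(2)=\kappa(d+1)=2d-3$ and
\begin{equation}\label{eq:small}
2\le|X|\le d+1\quad\Longrightarrow\quad F(X)\ge\kappa(|X|)\ge2d-3 .
\end{equation}
Small sets have large slack, so by \eqref{eq:sub} the union of two sets with a small intersection has small slack.

We prove Theorem~\ref{thm:main} by induction on $|V|$; for $|V|\le1$ there are no edges. Let $|V|\ge2$. By (S), $2|E|<(d+2)|V|$, so some vertex $v$ has degree at most $d+1$. The graph $H=G-v$ inherits (S) and (K) and is independent by induction. If $\deg v\le d$, Lemma~\ref{lem:zero} finishes the step. So let $\deg v=d+1$ and $N=N(v)$. Call a pair $\{x,y\}\subseteq N$ \emph{admissible} if $xy\notin E$ and $H+xy$ satisfies (S) and (K). If such a pair exists, then $H+xy$ is independent by induction and $G$ is independent by Lemma~\ref{lem:one}. So, up to the end of Section~\ref{sec:odd}, we assume for a contradiction that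
\[
\text{\emph{no pair in $N$ is admissible.}}
\]
From now on all sets are subsets of $V(H)$, slack is computed in $H$, and $\ell(X)=|X\cap N|$.

The presence of $v$ in $G$ gives two facts. By (K), \emph{$N$ contains a non-adjacent pair}, for otherwise $N\cup\{v\}$ would span a $K_{d+2}$. By (S), if $N\subseteq U$ then $0\le F(U)+(d+2)-2(d+1)$, that is,
\begin{equation}\label{eq:room}
N\subseteq U\quad\Longrightarrow\quad F(U)\ge d .
\end{equation}

Now consider why a non-adjacent pair $\pi=\{x,y\}\subseteq N$ can fail to be admissible. The edge $xy$ lowers the slack of the sets containing $\pi$ by $2$ and changes no other slack. So (S) fails for $H+xy$ exactly when $\pi$ lies in a set of slack at most $1$. Call $B$ a \emph{blocker} if $\ell(B)\ge2$ and $F(B)\le1$, and call a pair in $N$ \emph{blocked} if some blocker contains it. If the non-adjacent pair $\pi$ is not blocked, then (K) fails for $H+xy$: there is a set $K_\pi\supseteq\pi$ of $d+2$ vertices in which $\pi$ is the only non-adjacent pair. We fix one such \emph{near-clique} $K_\pi$ for each non-adjacent pair $\pi\subseteq N$ that is not blocked. Its slack is $\kappa(d+2)+2=d-1$. If $|X\cap K_\pi|\ge2$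 and $K_\pi\not\subseteq X$, then \eqref{eq:small} applies to $X\cap K_\pi$, and \eqref{eq:sub} gives
\begin{equation}\label{eq:absorb}
F(X\cup K_\pi)\le F(X)+(d-1)-(2d-3)=F(X)+2-d .
\end{equation}

Thus every pair in $N$ lies in a set of small slack: an edge (slack $2d-3$), a blocker, or a near-clique. The plan is to assemble such sets into one set $U\supseteq N$ whose slack is below $d$, against \eqref{eq:room}.

\section{The plane}\label{sec:plane}

Let $d=2$ and $N=\{a,b,c\}$. The slack $F(X)=4|X|-5-2i(X)$ is odd, so $F(X)\ge1$ for $|X|\ge2$ and blockers have slack exactly $1$. Edges in $N$ and near-cliques also have slack $1$, so all three pairs in $N$ are blocked. If two blockers $A,B$ share at least two vertices, then $F(A\cup B)\le1+1-1$ by \eqref{eq:sub}, and $A\cup B$ is a blocker. Hence distinct inclusion-maximal blockers share at most one vertex. By \eqref{eq:room} no blocker contains $N$. So maximal blockers $Z_1\ni a,b$, $Z_2\ni b,c$, $Z_3\ni c,a$ are distinct, and their pairwise intersections are $\{b\}$, $\{c\}$, $\{a\}$. Their union $U$ has $\sum|Z_j|-3$ vertices and at least $\sum i(Z_j)$ edges, so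
\[
F(U)\le\sum_{j=1}^3\bigl(4|Z_j|-2i(Z_j)\bigr)-12-5=3\cdot6-17=1<2,
\]
which contradicts \eqref{eq:room}.

The argument has two parts: \emph{uncrossing}, which produces sets of small slack that cover the pairs of $N$ and meet pairwise in at most one vertex, and \emph{counting}, which bounds the slack of their union. The counting works in every dimension. The uncrossing used parity.

\section{Counting, and even dimensions}\label{sec:count}

In the plane, $U$ is a triangle on $N$ in which each edge has been replaced by a set of the same slack, and $F(U)$ is at most the slack of the triangle. In general, sets that meet pairwise in at most one vertex and cover the pairs of $N$ cut the clique on $N$ into edge-disjoint cliques $Z\cap N$, and we compare each $Z$ with the clique it replaces.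

\begin{lemma}\label{lem:count}
Let $\mathcal{Z}$ be a family of sets with $\ell(Z)\ge2$ and $F(Z)\le2d-3$ for all $Z\in\mathcal{Z}$, such that distinct members share at most one vertex and every pair in $N$ lies in a member. Then $F(Z)\ge d$ for every $Z\in\mathcal{Z}$.
\end{lemma}

\begin{proof}
Let $U=\bigcup\mathcal{Z}$; then $N\subseteq U$. No pair of vertices lies in two members, so $i(U)\ge\sum_Zi(Z)$ and $\sum_Z\ell(Z)(\ell(Z)-1)=(d+1)d$. Also $|U|\le d+1+\sum_Z|Z\setminus N|$. From the definitions of $F$ and $\kappa$,
\[
(d+2)|Z\setminus N|-2i(Z)=F(Z)+5-(d+2)\ell(Z)=F(Z)-\kappa(\ell(Z))-\ell(Z)(\ell(Z)-1).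
\]
Therefore
\[
F(U)\le(d+2)(d+1)-5+\sum_Z\bigl[(d+2)|Z\setminus N|-2i(Z)\bigr]=\kappa(d+1)+\sum_Z\bigl[F(Z)-\kappa(\ell(Z))\bigr].
\]
Since $2\le\ell(Z)\le d+1$, we have $\kappa(\ell(Z))\ge2d-3$, so each bracket is at most $F(Z)-(2d-3)\le0$. Keeping only the bracket of one member $Z$ and using $\kappa(d+1)=2d-3$, we get $F(U)\le F(Z)$. Now apply \eqref{eq:room}.
\end{proof}

We shall build such a family twice. Each time the part that needs thought is a family $\mathcal{A}$ taking care of the blocked pairs; near-cliques and edges are then added in the same way.

\begin{proposition}\label{prop:family}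
There is no family $\mathcal{A}$ of sets such that
\begin{enumerate}
\item[(a)] $\ell(A)\ge2$ and $F(A)\le d-1$ for all $A\in\mathcal{A}$;
\item[(b)] distinct members share at most one vertex;
\item[(c)] every blocked pair lies in a member;
\item[(d)] $|K_\pi\cap A|\le1$ for every $A\in\mathcal{A}$ and every non-adjacent pair $\pi\subseteq N$ lying in no member.
\end{enumerate}
In particular there is no family of blockers satisfying \emph{(b)} and \emph{(c)}.
\end{proposition}

In (d) the pair $\pi$ is not blocked, by (c), so $K_\pi$ is defined.

\begin{proof}
Suppose $\mathcal{A}$ exists. Add to it the sets $K_\pi$ for all non-adjacent pairs $\pi\subseteq N$ lying in no member of $\mathcal{A}$, and then all adjacent pairs in $N$ that lie in none of the sets so far. The resulting family $\mathcal{Z}$ covers all pairs in $N$, and its members have slack at most $d-1$ or equal to $2d-3$; as $d\ge2$, all slacks are at most $2d-3$.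

Distinct members share at most one vertex. For an added adjacent pair this holds because it is contained in no other member. For two members of $\mathcal{A}$ it is (b), and for $K_\pi$ and a member of $\mathcal{A}$ it is (d). Let $\pi\ne\sigma$. Then $K_\pi\ne K_\sigma$, since each has only one non-adjacent pair, and so $K_\pi\not\subseteq K_\sigma$. If they shared two vertices, \eqref{eq:absorb} would give $F(K_\sigma\cup K_\pi)\le(d-1)+2-d=1$, and $\pi$ would be blocked.

A non-adjacent pair in $N$ exists, and the member of $\mathcal{Z}$ containing it is a near-clique or belongs to $\mathcal{A}$, so it has slack at most $d-1$. This contradicts Lemma~\ref{lem:count}.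

For the last statement let $\mathcal{A}$ consist of blockers and satisfy (b) and (c). Then (a) holds since $1\le d-1$. In (d), $\pi\not\subseteq A$ gives $K_\pi\not\subseteq A$, and $|K_\pi\cap A|\ge2$ would give $F(A\cup K_\pi)\le3-d\le1$ by \eqref{eq:absorb}, so that $\pi$ would be blocked.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for even $d$]
The slack is odd, so, exactly as in the plane, $F(X)\ge1$ for $|X|\ge2$ and the union of two blockers sharing at least two vertices is a blocker. The inclusion-maximal blockers then satisfy (b) and (c), contradicting Proposition~\ref{prop:family}.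
\end{proof}

\section{Odd dimensions}\label{sec:odd}

Let $d\ge3$ be odd. Since $\kappa(1)=d-3\ge0$, we now have $F(X)\ge0$ for every nonempty $X$. But slack $0$ can occur, and two blockers that meet in a set of slack $0$ may have a union of slack $2$.

\begin{example}\label{ex:cross}
Let $d=3$, so that a new vertex with $k$ neighbors in $X$ changes $F$ by $5-2k$. The octahedron $K_{2,2,2}$ has slack $1$, its five-vertex subsets have slack $4$, and its subsets with two to four vertices have slack at least $3$. Add a vertex $w$ with three neighbors in it; the resulting set $M$ has slack $0$ and all its nonempty subsets have slack at least $0$. Let $H$ consist of $M$, two vertices $x,z$ with two neighbors in $M$ each, and an isolated vertex $t$; let $N=\{x,y,z,t\}$ with $y\in M$. Adding $x$, $z$ or $t$ to a set raises its slack by at least $1$, $1$ or $5$. So a set containing two of $x,z,t$ has slack at least $2$, and a set containing $N$ has slack at least $7$; hence $G=H+v$ satisfies (S). It satisfies (K), because $x,z,t,v,w$ can be deleted in this order, each with degree at most $3$, and the octahedron has no $K_5$. Here $A=M\cup\{x\}$ and $B=M\cup\{z\}$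 are blockers with $A\cap B=M$, and no blocker contains both. The pair $\{x,z\}$ is admissible: it is not blocked, and $x$ has degree $3$ in $H+xz$.
\end{example}

So maximal blockers may overlap, and we need a larger class of sets. If a set $Z$ absorbs a blocker $B$ with $|Z\cap B|\ge2$ and $B\cap N\not\subseteq Z$, then the slack rises by at most $1$ while $\ell$ rises by at least $1$. The quantity
\[
h(X)=F(X)-\ell(X)+1
\]
therefore does not increase, and $h(B)\le1-2+1=0$ for blockers. The sets with $h\le0$ are the natural candidates for $\mathcal{A}$. They have $F\le\ell-1\le d$, which misses (a) in one case only: a set containing $N$ with slack exactly $d$, which \eqref{eq:room} permits. We are one unit short. If some set has $h\le-1$, we start from it and gain this unit; this is Lemma~\ref{lem:trace}. If no set does, blockers are so restricted that two overlapping ones look like $A$ and $B$ in Example~\ref{ex:cross}, and the third pair $\{x,z\}$ yields the contradiction; this is Lemma~\ref{lem:cross}.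

\subsection{Slack grows with the number of neighbors}

\begin{lemma}\label{lem:trace}
If $\ell(X)\ge2$, then $F(X)\ge\ell(X)-1$.
\end{lemma}

\begin{proof}
Suppose that some set has $\ell\ge2$ and $h\le-1$. We choose sets $Z_1,\dots,Z_m$ greedily. Put $t_1=-1$ and $t_j=0$ for $j\ge2$. A set $Y$ is \emph{eligible at step $j$} if $\ell(Y)\ge2$, $h(Y)\le t_j$ and $|Y\cap Z_k|\le1$ for all $k<j$. Let $Z_j$ be an eligible set with $\ell(Z_j)$ as large as possible, and stop when no set is eligible. Each $Z_j$ contains a pair of $N$ that no earlier set contains, so the process stops after $m$ steps, with $1\le m\le\binom{d+1}2$.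

We want to say that nothing can be absorbed into $Z_j$, since the enlarged set would have been a better choice at step $j$. The difficulty is that the enlarged set may meet an earlier $Z_k$ in two vertices, one from $Z_j$ and one from the absorbed set, and then it is not eligible. But an intersection of two vertices has large slack, so we can merge with $Z_k$ and obtain a better choice at an earlier step.

\medskip\noindent\emph{Claim 1. There is no pair $(Y,j)$ with $1\le j\le m$, $\ell(Y)>\ell(Z_j)$, $h(Y)\le t_j$ and $|Y\cap Z_k|\le2$ for all $k<j$.}

Take such a pair with $j$ minimal. If $|Y\cap Z_k|\le1$ for all $k<j$, then $Y$ is eligible at step $j$, against the choice of $Z_j$. Otherwise let $k<j$ be least with $|Y\cap Z_k|=2$, let $Y'=Y\cup Z_k$ and $a=\ell(Y\cap Z_k)\le2$. Then $F(Y')\le F(Y)+F(Z_k)-(2d-3)$ by \eqref{eq:sub} and \eqref{eq:small}, and $\ell(Y')=\ell(Y)+\ell(Z_k)-a$, so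
\[
h(Y')\le h(Y)+h(Z_k)+a-1-(2d-3)\le h(Y)+h(Z_k)\le t_k .
\]
Since $\ell(Y)>\ell(Z_j)\ge2$, we have $\ell(Y')\ge\ell(Z_k)+3-2>\ell(Z_k)$. For $i<k$ we have $|Y'\cap Z_i|\le|Y\cap Z_i|+|Z_k\cap Z_i|\le1+1$. So $(Y',k)$ is a pair of the same kind with $k<j$, a contradiction.

\medskip\noindent\emph{Claim 2. Let $W$ be a set such that, for all $i$, $W\cap N\not\subseteq Z_i$, and $F(Z_i\cup W)\le F(Z_i)+1$ if $|Z_i\cap W|\ge2$. Then $|Z_i\cap W|\le1$ for all $i$.}

Otherwise take the least $i$ with $|Z_i\cap W|\ge2$ and put $Y=Z_i\cup W$. Then $\ell(Y)\ge\ell(Z_i)+1$, hence $h(Y)\le h(Z_i)\le t_i$, and $|Y\cap Z_k|\le|Z_i\cap Z_k|+|W\cap Z_k|\le1+1$ for $k<i$. This contradicts Claim~1.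

\medskip
We check that $\mathcal{A}=\{Z_1,\dots,Z_m\}$ has the four properties in Proposition~\ref{prop:family}. Property (b) holds by construction.

(a) We have $F(Z_1)\le\ell(Z_1)-2\le d-1$. For $i\ge2$ the set $Z_i$ does not contain $N$, because $|Z_i\cap Z_1|\le1<\ell(Z_1)$; so $F(Z_i)\le\ell(Z_i)-1\le d-1$.

(c) Let $\pi$ be a pair in a blocker $B$ and suppose that $\pi$ lies in no $Z_i$. If $|Z_i\cap B|\ge2$, then $F(Z_i\cup B)\le F(Z_i)+F(B)-F(Z_i\cap B)\le F(Z_i)+1$. By Claim~2, $B$ meets each $Z_i$ in at most one vertex. As $h(B)\le0$, the set $B$ is eligible at step $m+1$, although the process has stopped.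

(d) Let $\pi\subseteq N$ be a non-adjacent pair lying in no $Z_i$. Then $K_\pi\not\subseteq Z_i$, so \eqref{eq:absorb} shows that $W=K_\pi$ satisfies the hypothesis of Claim~2.

This contradicts Proposition~\ref{prop:family}.
\end{proof}

For a blocker $B$ the lemma gives $1\ge F(B)\ge\ell(B)-1\ge1$. So we record:
\begin{equation}\label{eq:cons}
\text{every blocker has $\ell=2$ and $F=1$; every set with $\ell\ge3$ has $F\ge2$.}
\end{equation}

\subsection{Blockers with different traces do not overlap}

\begin{lemma}\label{lem:cross}
If $A$ and $B$ are blockers with $A\cap N\ne B\cap N$, then $|A\cap B|\le1$.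
\end{lemma}

\begin{proof}
Let $M=A\cap B$ and suppose $|M|\ge2$. By \eqref{eq:cons} the traces $A\cap N$ and $B\cap N$ are different pairs, so $\ell(A\cup B)\ge3$ and $F(A\cup B)\ge2$. By \eqref{eq:sub}, $F(A\cup B)=2-F(M)-2e(A,B)$. Hence
\begin{equation}\label{eq:tight}
F(A\cup B)=2,\qquad F(M)=0,\qquad\text{no edge joins $A\setminus B$ to $B\setminus A$.}
\end{equation}
Lemma~\ref{lem:trace} gives $\ell(A\cup B)\le3$, so $A\cap N=\{x,y\}$ and $B\cap N=\{y,z\}$ with $x\in A\setminus B$ and $z\in B\setminus A$. By \eqref{eq:tight}, $x$ and $z$ are non-adjacent. The pair $\{x,z\}$ is not admissible, so it has an obstruction. In both cases below we show that the obstruction would have to connect $x$ to $z$ inside $A\cup B$, and that $M$, which separates them, leaves no room for this.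

\medskip\noindent\emph{Case 1: $\{x,z\}$ is not blocked.} Let $K=K_{\{x,z\}}$. If $K\not\subseteq A\cup B$, then \eqref{eq:absorb} gives $F(A\cup B\cup K)\le4-d\le1$, contradicting \eqref{eq:cons}. So $K\subseteq A\cup B$. Each of the $d$ vertices $w\in K\setminus\{x,z\}$ is adjacent to $x$ and to $z$, so by \eqref{eq:tight} it lies neither in $B\setminus A$ nor in $A\setminus B$; thus $w\in M$. Then $x\notin M$ has at least $d$ neighbors in $M$, and $F(M\cup\{x\})\le0+(d+2)-2d=2-d<0$, contradicting (S).

\medskip\noindent\emph{Case 2: some blocker $C$ contains $x$ and $z$.} Then $F(C)=1$. The sets $A\cup C$, $B\cup C$ and $A\cup B\cup C$ contain $x,y,z$, so each has slack at least $2$. By \eqref{eq:sub}, $F(A\cap C)\le1+1-2=0$ and $F(B\cap C)\le1+1-2=0$. These two sets are nonempty, as they contain $x$ and $z$ respectively, so both have slack $0$. Let $D=C\cap(A\cup B)$ be their union and $Q=A\cap B\cap C$ their intersection. By \eqref{eq:sub}, $F(D)\le F(C)+F(A\cup B)-F(A\cup B\cup C)\le1+2-2=1$, and $F(D)\ge1$ by Lemma~\ref{lem:trace} since $x,z\in D$. So $F(D)=1$. On the other hand, $(A\cap C)\setminus Q\subseteq A\setminus B$ and $(B\cap C)\setminus Q\subseteq B\setminus A$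 are joined by no edge, so \eqref{eq:sub} gives the exact value
\[
F(D)=F(A\cap C)+F(B\cap C)-F(Q)=-F(Q).
\]
This is at most $0$ if $Q\ne\emptyset$ and equals $5$ if $Q=\emptyset$. Neither is $1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for odd $d$]
For each blocked pair $\pi$ choose a blocker $B_\pi\supseteq\pi$. By \eqref{eq:cons}, $B_\pi\cap N=\pi$, so Lemma~\ref{lem:cross} gives $|B_\pi\cap B_\sigma|\le1$ for $\pi\ne\sigma$. The family of the $B_\pi$ satisfies (b) and (c), contradicting Proposition~\ref{prop:family}. Hence an admissible pair exists, and the induction is complete.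
\end{proof}

\section{The corollaries and the best constants}\label{sec:sharp}

In terms of slack, the count \eqref{eq:family} says $F(X)\ge c-5$ for all $|X|\ge2$.

\begin{proof}[Proof of Corollary~\ref{cor:sharp}]
The hypothesis is $F(X)\ge d-2$ for $|X|\ge2$. Since $d-2\ge0$, (S) holds, and since a $K_{d+2}$ has slack $d-3$, (K) holds. Theorem~\ref{thm:main} applies. For $c=d+2$ the count is $F(X)\ge d-3$. The graph $K_{d+2}$ satisfies it, by \eqref{eq:small} for proper subsets and with equality for the whole vertex set. It is dependent by Lemma~\ref{lem:rank}, since $d(d+2)-\binom{d+1}2=\binom{d+2}2-1$.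
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:conj}]
The hypothesis is \eqref{eq:family} with $c=2d+2\ge d+3$, so Corollary~\ref{cor:sharp} applies.
\end{proof}

The restriction $d\ge2$ is needed in Corollary~\ref{cor:conj}. For $d=1$ the inequality reads $i(X)\le\frac32|X|-2$, which allows $1$, $2$, $4$ edges on $2$, $3$, $4$ vertices. The $4$-cycle satisfies it and is dependent on the line, where the rank is at most $3$. In this case $c=4<5$, so the hypothesis no longer implies (S).

\begin{proof}[Proof of Proposition~\ref{prop:five}]
Let $G$ be $K_{d+3}$ minus two disjoint edges $ab$ and $xy$. Deleting one vertex leaves at least one of the two non-adjacent pairs, so $G$ contains no $K_{d+2}$, and sets of $d+2$ vertices have slack at least $d-1\ge0$. Sets with $2\le|X|\le d+1$ have positive slack by \eqref{eq:small}. Finally $2|E|=(d+3)(d+2)-4=(d+2)|V|-4$. So \eqref{eq:family} holds with $c=4$. But $|E|=\frac12(d^2+5d+2)$ exceeds $d(d+3)-\binom{d+1}2=\frac12(d^2+5d)$, so $G$ is dependent by Lemma~\ref{lem:rank}.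

Now let $G$ be any graph satisfying (S). If it contains no $K_{d+2}$, it is independent by Theorem~\ref{thm:main}. If it contains one, it has a dependent subgraph and is dependent.
\end{proof}

\begin{remark}
The example shows where the constant $5$ enters the proof. Take $v=a$, which has degree $d+1$. The only non-adjacent pair in $N=V\setminus\{a,b\}$ is $\{x,y\}$, and $V(H)$ is a near-clique for it that contains $N$. With $4$ in place of $5$ all slacks rise by $1$, while \eqref{eq:room} keeps its bound $d$, since it comes from the change $(d+2)-2(d+1)$. The near-clique then has slack $d$ instead of $d-1$, and the contradiction in Proposition~\ref{prop:family} disappears.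
\end{remark}

\begin{thebibliography}{1}
\bibitem{RSA} \emph{Rigidity and Scene Analysis}, \texttt{http://www.csun.edu/\textasciitilde ctoth/Handbook/chap61.pdf}.
\end{thebibliography}
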